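
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The optimal constant in the generalized Cauchy--Schwarz inequality for convex forms}


\begin{abstract}
For a convex form $p$ of degree $2d$ let $Q_p(x,y)$ be its polarization with $d$ arguments equal to $x$ and $d$ equal to $y$. The generalized Cauchy--Schwarz inequality says that $Q_p(x,y)\le A\sqrt{p(x)p(y)}$ with a constant $A$ depending only on $d$; let $A_d^*$ be the smallest such constant. It was conjectured that $A_d^*=1$ for all odd $d$. We show that $A_d^*=1$ if and only if $d\in\{1,2,3,5\}$, so the conjecture fails for every odd $d\ge 7$, already for forms in two variables. We also determine the exponential growth rate: $(A_d^*)^{1/d}\to\frac12e^{4G/\pi}\approx1.605$, where $G$ is Catalan's constant.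
\end{abstract}

\section{Introduction}

Let $H_{n,k}$ be the real vector space of forms (homogeneous polynomials) of degree $k$ in $n$ variables, and let $\mathcal C_{n,2d}\subseteq H_{n,2d}$ be the set of convex forms, where $d\ge1$. For $p\in H_{n,2d}$ let $M_p:(\mathbb R^n)^{2d}\to\mathbb R$ be the unique symmetric $2d$-linear form with $M_p(x,\dots,x)=p(x)$. The \emph{biform} of $p$ is
\[
Q_p(x,y)=M_p(\underbrace{x,\dots,x}_{d},\underbrace{y,\dots,y}_{d}).
\]
It has degree $d$ in $x$ and degree $d$ in $y$, and $Q_p(x,x)=p(x)$. A convex form is nonnegative, because $2p(x)=p(x)+p(-x)\ge 2p(0)=0$.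

If $d=1$, then $p(x)=x^TPx$ with $P$ positive semidefinite, $Q_p(x,y)=x^TPy$, and $Q_p(x,y)\le\sqrt{p(x)p(y)}$ is the Cauchy--Schwarz inequality. The same inequality holds for every sum of powers $p=\sum_i\ell_i^{2d}$ of linear forms, since then $Q_p(x,y)=\sum_i\ell_i(x)^d\ell_i(y)^d$. For a general convex form one has the \emph{generalized Cauchy--Schwarz inequality}: for each $d$ there is a constant $A>0$, depending only on $d$, such that
\begin{equation}\label{eq:gcs}
Q_p(x,y)\le A\sqrt{p(x)p(y)}\qquad\text{for all } n,\ p\in\mathcal C_{n,2d},\ x,y\in\mathbb R^n .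
\end{equation}
Call $A>0$ \emph{admissible} for $d$ if \eqref{eq:gcs} holds, and let $A_d^*$ be the infimum of the admissible constants. (That admissible constants exist is reproved in Section~\ref{sec:upper}.) The convex form $(s+t)^{2d}$ with $x=e_1$, $y=e_2$ shows that $A\ge1$ for every admissible $A$; hence $A_d^*\ge1$. Condition \eqref{eq:gcs} is preserved under limits in $A$, so $A_d^*$ is itself admissible.

It is stated in \cite{handout} that $A_1^*=A_2^*=A_3^*=1$, and conjectured there that $A_d^*=1$ for all odd $d$. The parity enters as follows. We shall see that $A_d^*=1$ if and only if the binary form $(s^d-t^d)^2$ is a sum of forms $\ell^{2d-2}m^2$ with $\ell,m$ linear. For even $d$ this form vanishes on the two lines $s=\pm t$, and so must every summand; this leaves almost no summands, and the decomposition is impossible from $d=4$ on. For odd $d$ there is only one line of zeros, hence much more freedom, and for $d=3$ there is a decomposition,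
\begin{equation}\label{eq:d3}
(s^3-t^3)^2=\tfrac12(s-t)^2\bigl[s^4+t^4+(s+t)^4\bigr].
\end{equation}
It is tempting to expect such identities for all odd $d$. One exists for $d=5$, and there the pattern ends.

Throughout, $e_1,e_2$ is the standard basis of $\mathbb R^2$, and binary forms are written in the variables $(s,t)$.

\begin{theorem}\label{thm:odd}
For every odd $d\ge7$ there is a convex binary form $p$ of degree $2d$ with
\[
Q_p(e_1,e_2)>\tfrac12\bigl(p(e_1)+p(e_2)\bigr)\ge\sqrt{p(e_1)p(e_2)} .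
\]
Hence $A_d^*>1$.
\end{theorem}

\begin{theorem}\label{thm:class}
$A_d^*=1$ if and only if $d\in\{1,2,3,5\}$.
\end{theorem}

\begin{theorem}\label{thm:growth}
Let $G=\sum_{k\ge0}(-1)^k/(2k+1)^2$ be Catalan's constant and $\kappa=\frac12e^{4G/\pi}\approx1.605$. For all $d\ge1$,
\[
A_d^*\le\frac{2^de^{4Gd/\pi}}{\binom{2d}{d}}\le2\sqrt d\,\kappa^d ,
\]
and there are absolute constants $c,C>0$ with $A_d^*\ge c\,d^{-C}\kappa^d$ for all $d\ge2$. In particular $\lim_{d\to\infty}(A_d^*)^{1/d}=\kappa$.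
\end{theorem}

\paragraph{Ideas of the proofs.} To see how \eqref{eq:d3} proves $A_3^*=1$, write a convex binary form as $p=\sum_k\binom6ka_ks^kt^{6-k}$, so that $p(e_1)=a_6$, $p(e_2)=a_0$, $Q_p(e_1,e_2)=a_3$. Put $u=e_1-e_2$. Replacing a product of linear forms by $M_p$ at their coefficient vectors turns \eqref{eq:d3} into
\[
a_6+a_0-2a_3=\tfrac12\bigl[M_p(e_1^4,u^2)+M_p(e_2^4,u^2)+M_p((e_1+e_2)^4,u^2)\bigr],
\]
where exponents denote repeated arguments. Up to the factor $30$, the three terms on the right are second derivatives of $p$ in the direction $u$; they are nonnegative, so $a_3\le\frac12(a_0+a_6)$. A rescaling of $s$ and $t$ turns the arithmetic mean into the geometric mean, and restriction to the plane spanned by $x$ and $y$ reduces $n$ variables to two. Section~\ref{sec:dual} makes this an equivalence for all $d$. In Section~\ref{sec:class} we give the decomposition for $d=5$ and show that there is none for the remaining $d$. For even $d\ge4$ a comparison of coefficients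 suffices. For odd $d\ge7$ we exhibit a separating linear functional, which comes from the square of an antisymmetric form.

For Theorem~\ref{thm:growth}, normalize $p(e_1)=p(e_2)=1$. Convexity then gives $p(s,t)\le(|s|+|t|)^{2d}$. If we keep only this growth bound, we face a problem about polynomials: how large can the middle coefficient be? The Poisson integral of the growth bound controls $p(z,1)$ on the unit circle, and Cauchy's estimate gives the upper bound (Section~\ref{sec:upper}). Conversely, passing from the growth bound back to convexity loses only a power of $d$ (Section~\ref{sec:convexify}), and nearly extremal polynomials are obtained by distributing real zeros according to an explicit equilibrium measure (Sections~\ref{sec:equil} and~\ref{sec:zeros}).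

\section{Reduction to two variables, and duality}\label{sec:dual}

Write a binary form of degree $m$ as $p=\sum_k\binom mka_ks^kt^{m-k}$. Then $a_k=M_p(e_1^{k},e_2^{m-k})$, and for $m=2d$ we have $p(e_1)=a_{2d}$, $p(e_2)=a_0$, $Q_p(e_1,e_2)=a_d$.

\begin{lemma}\label{lem:binary}
$A>0$ is admissible for $d$ if and only if $2a_d\le A(a_0+a_{2d})$ for all $p\in\mathcal C_{2,2d}$.
\end{lemma}

\begin{proof}
If $A$ is admissible, then $a_d\le A\sqrt{a_0a_{2d}}\le\frac A2(a_0+a_{2d})$. Conversely, let $p\in\mathcal C_{n,2d}$ and $x,y\in\mathbb R^n$. For $\lambda>0$ the binary form $(s,t)\mapsto p(\lambda sx+\lambda^{-1}ty)$ is convex, its middle coefficient $a_d$ is $Q_p(\lambda x,\lambda^{-1}y)=Q_p(x,y)$, and its extreme coefficients are $a_{2d}=\lambda^{2d}p(x)$ and $a_0=\lambda^{-2d}p(y)$. So $2Q_p(x,y)\le A\bigl(\lambda^{2d}p(x)+\lambda^{-2d}p(y)\bigr)$ for all $\lambda>0$. The infimum of the right side over $\lambda$ is $2A\sqrt{p(x)p(y)}$, also if $p(x)$ or $p(y)$ is zero.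
\end{proof}

On $H_{2,m}$ we use the inner product
\[
\langle p,f\rangle=\sum_k\binom mka_kb_k,\qquad p=\sum_k\binom mka_ks^kt^{m-k},\quad f=\sum_k\binom mkb_ks^kt^{m-k}.
\]
For $v=(v_1,v_2)$ put $\ell_v(s,t)=v_1s+v_2t$. Since $\ell_v^m$ has $b_k=v_1^kv_2^{m-k}$, we have $\langle p,\ell_v^m\rangle=p(v)$. For vectors $v^{(1)},\dots,v^{(m)}\in\mathbb R^2$, both sides of
\[
\langle p,\ell_{v^{(1)}}\cdots\ell_{v^{(m)}}\rangle=M_p(v^{(1)},\dots,v^{(m)})
\]
are symmetric multilinear and agree when all $v^{(i)}$ are equal, hence they agree always. In particular, for $m\ge2$,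
\begin{equation}\label{eq:pair}
\langle p,\ell_z^m\rangle=p(z),\qquad\langle p,\ell_z^{m-2}\ell_w^2\rangle=\frac1{m(m-1)}\,w^T\nabla^2p(z)\,w .
\end{equation}

Let $K_d\subset H_{2,2d}$ be the convex cone generated by the forms $\ell_z^{2d-2}\ell_w^2$ with $z,w\ne0$, that is, the set of their finite linear combinations with nonnegative coefficients.

\begin{proposition}\label{prop:dual}
Let $f_d=(s^d-t^d)^2$. Then $A_d^*=1$ if and only if $f_d\in K_d$. If $f_d\notin K_d$, there is $p\in\mathcal C_{2,2d}$ with $a_d>\frac12(a_0+a_{2d})\ge\sqrt{a_0a_{2d}}$.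
\end{proposition}

\begin{proof}
By \eqref{eq:pair}, $p\in H_{2,2d}$ is convex if and only if $\langle p,f\rangle\ge0$ for all $f\in K_d$. We claim that $K_d$ is closed. The generators with $|z|=|w|=1$ form a compact set, whose convex hull is compact; $K_d$ consists of the nonnegative multiples of points of the hull. Integration over the unit circle is positive on these generators, hence bounded below by some $\delta>0$ on the hull. So if multiples $\rho_nx_n$ of points $x_n$ of the hull converge, the factors $\rho_n\ge0$ are bounded, and passing to a subsequence shows that the limit is again such a multiple. The bipolar theorem for closed convex cones now gives: $f\in K_d$ if and only if $\langle p,f\rangle\ge0$ for all $p\in\mathcal C_{2,2d}$.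

In $f_d=s^{2d}-2s^dt^d+t^{2d}=\sum_k\binom{2d}kb_ks^kt^{2d-k}$ we have $b_0=b_{2d}=1$, $b_d=-2/\binom{2d}d$, and $b_k=0$ otherwise, so
\[
\langle p,f_d\rangle=a_0+a_{2d}-2a_d .
\]
Thus $f_d\in K_d$ means that $2a_d\le a_0+a_{2d}$ on $\mathcal C_{2,2d}$. By Lemma~\ref{lem:binary} this says that $1$ is admissible, and since $A_d^*\ge1$ is the least admissible constant, it is equivalent to $A_d^*=1$. If $f_d\notin K_d$, some convex $p$ has $\langle p,f_d\rangle<0$, which is the second assertion.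
\end{proof}

\section{When the constant equals one}\label{sec:class}

\subsection{Decompositions for $d=1,2,3,5$}\label{sec:small}

We have $f_1=(s-t)^2\in K_1$ and $f_2=(s-t)^2(s+t)^2\in K_2$. For $d=3$, formula \eqref{eq:d3} shows $f_3\in K_3$; it holds because
\[
(s^2+st+t^2)^2=s^4+2s^3t+3s^2t^2+2st^3+t^4=\tfrac12s^4+\tfrac12t^4+\tfrac12(s+t)^4 .
\]
For $d=5$ we likewise represent $(s^4+s^3t+s^2t^2+st^3+t^4)^2$ as a sum of eighth powers, using a family of linear forms that is invariant under $s\leftrightarrow t$ up to sign. Let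
\[
\eta=\frac{\sqrt7+\sqrt3}2,\qquad\eta^{-1}=\frac{\sqrt7-\sqrt3}2,\qquad\eta^2+\eta^{-2}=5 .
\]
Then
\begin{multline}\label{eq:d5}
28\,(s^4+s^3t+s^2t^2+st^3+t^4)^2=s^8+t^8+\tfrac{11}6(s+t)^8+\tfrac1{14}(s-t)^8\\
+\tfrac1{21}\bigl[(\eta s+\eta^{-1}t)^8+(\eta^{-1}s+\eta t)^8\bigr].
\end{multline}
To verify this, write both sides as $\sum_k\binom8kc_ks^kt^{8-k}$. On the left the monomials have coefficients $28\cdot(1,2,3,4,5,4,3,2,1)$, and division by $\binom8k=1,8,28,56,70,56,28,8,1$ gives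
\[
(c_0,\dots,c_8)=(28,7,3,2,2,2,3,7,28).
\]
On the right put $j=|k-4|$ and $v_j=\eta^{2j}+\eta^{-2j}$. Then $v_0=2$, $v_1=5$ and $v_{j+1}=5v_j-v_{j-1}$, so $v_2=23$, $v_3=110$, $v_4=527$. Since $(-1)^k=(-1)^j$, the right side has
\[
c_k=\frac{77+3(-1)^j+2v_j}{42}\quad(j\le3),\qquad c_k=1+\frac{77+3+2v_4}{42}\quad(j=4).
\]
For $j=0,1,2,3,4$ these numbers are $\frac{84}{42}=2$, $\frac{84}{42}=2$, $\frac{126}{42}=3$, $\frac{294}{42}=7$ and $1+\frac{1134}{42}=28$, as required. Multiplying \eqref{eq:d5} by $\frac1{28}(s-t)^2$ gives $f_5\in K_5$. By Proposition~\ref{prop:dual}, $A_d^*=1$ for $d=1,2,3,5$.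

\subsection{Even $d\ge4$}\label{sec:even}

Suppose $f_d=\sum_ic_i\ell_{z_i}^{2d-2}\ell_{w_i}^2$ with $c_i>0$. All summands are nonnegative, so each of them vanishes wherever $f_d$ does. For even $d$ we have $f_d(1,1)=f_d(1,-1)=0$. A nonzero linear form vanishes on one line only; so, up to scalars, one of $\ell_{z_i},\ell_{w_i}$ is $s-t$ and the other is $s+t$. Dividing by $(s^2-t^2)^2$ we obtain
\[
(s^{d-2}+s^{d-4}t^2+\dots+t^{d-2})^2=\gamma_1(s-t)^{2d-4}+\gamma_2(s+t)^{2d-4}.
\]
Comparing the coefficients of $s^{2d-4}$ and $s^{2d-5}t$ gives $\gamma_1+\gamma_2=1$ and $\gamma_1=\gamma_2$. If $d\ge4$, the coefficient of $s^{2d-6}t^2$ is $2$ on the left, but $\binom{2d-4}2\ge6$ on the right. This is a contradiction, so $f_d\notin K_d$, and $A_d^*>1$ by Proposition~\ref{prop:dual}.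

\subsection{Odd $d\ge7$}\label{sec:odd}

For odd $d$ the only zeros of $f_d$ are on the line $s=t$. The zero at $(1,1)$ still allows us to remove a factor $(s-t)^2$. Put
\[
r=d-1\ \text{(even)},\qquad h=\Bigl(\frac{s^d-t^d}{s-t}\Bigr)^2=(s^r+s^{r-1}t+\dots+t^r)^2 .
\]

\begin{lemma}\label{lem:face}
Let $d\ge3$ be odd. If $f_d\in K_d$, then $h$ is a sum of forms of the two types
\begin{equation}\label{eq:types}
\ell^{2r}\qquad\text{and}\qquad(s-t)^{2r-2}m^2\qquad(\ell,m\ \text{real linear forms}).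
\end{equation}
\end{lemma}

\begin{proof}
Each summand $c\,\ell_z^{2d-2}\ell_w^2$, $c>0$, of $f_d$ is nonnegative, hence vanishes at $(1,1)$, so $\ell_w$ or $\ell_z$ is proportional to $s-t$. Division by $(s-t)^2$ leaves a positive multiple of $\ell_z^{2d-2}=\ell_z^{2r}$ in the first case, and of $(s-t)^{2d-4}\ell_w^2=(s-t)^{2r-2}\ell_w^2$ in the second. Positive factors can be absorbed into $\ell$ and $m$.
\end{proof}

To refute such a representation we need a form $F\in H_{2,2r}$ with $\langle F,\cdot\rangle\ge0$ on both types and $\langle F,h\rangle<0$. By \eqref{eq:pair}, nonnegativity on the first type means that $F\ge0$, which suggests $F=g^2$. Nonnegativity on the second type means that $\nabla^2F$ is positive semidefinite at the single point $(1,-1)$, since $s-t=\ell_{(1,-1)}$. For $F=g^2$ this is automatic if $g(1,-1)=0$. The symmetry $s\leftrightarrow t$ of $h$ offers a way to force this zero, and here the parity of $d$ enters.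

\begin{lemma}\label{lem:anti}
Let $r\ge2$ be even and let $g\in H_{2,r}$ be antisymmetric: $g(t,s)=-g(s,t)$. Then $\langle g^2,\cdot\rangle\ge0$ on all forms \eqref{eq:types}.
\end{lemma}

\begin{proof}
First, $\langle g^2,\ell_v^{2r}\rangle=g(v)^2\ge0$. Next, $g(1,-1)=-g(-1,1)=-g(1,-1)$, the last step because $r$ is even; so $g(1,-1)=0$. At this point $\nabla^2(g^2)=2\nabla g\,\nabla g^T+2g\nabla^2g=2\nabla g\,\nabla g^T\succeq0$. By \eqref{eq:pair}, $\langle g^2,(s-t)^{2r-2}\ell_w^2\rangle\ge0$ for all $w$.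
\end{proof}

It remains to find an antisymmetric $g$ with $\langle g^2,h\rangle<0$. Write $h=\sum_k\binom{2r}kb_ks^kt^{2r-k}$. Then
\begin{equation}\label{eq:bk}
b_k=\frac{r+1-|k-r|}{\binom{2r}k}=b_{2r-k},\qquad\langle s^kt^{2r-k},h\rangle=b_k .
\end{equation}

\paragraph{The case $d=7$ by hand.} Here $r=6$ and
\[
b_6=\tfrac7{924}=\tfrac1{132},\quad b_7=\tfrac6{792}=\tfrac1{132},\quad b_8=\tfrac5{495}=\tfrac1{99},\quad b_9=\tfrac4{220}=\tfrac1{55},\quad b_{10}=\tfrac3{66}=\tfrac1{22}.
\]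
Take $g=21(s^4t^2-s^2t^4)-5(s^5t-st^5)$. Then
\begin{align*}
g^2={}&441(s^8t^4-2s^6t^6+s^4t^8)-210(s^9t^3-s^7t^5-s^5t^7+s^3t^9)\\
&+25(s^{10}t^2-2s^6t^6+s^2t^{10}),
\end{align*}
and by the symmetry $b_k=b_{12-k}$
\[
\langle g^2,h\rangle=882\,(b_8-b_6)-420\,(b_9-b_7)+50\,(b_{10}-b_6)=\tfrac{147}{66}-\tfrac{294}{66}+\tfrac{125}{66}=-\tfrac13 .
\]

\paragraph{All odd $d\ge7$.} Let $r=2c\ge6$ and, with real parameters $\alpha,\beta$,
\[
g=\alpha(s^{c+1}t^{c-1}-s^{c-1}t^{c+1})+\beta(s^{c+2}t^{c-2}-s^{c-2}t^{c+2}).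
\]
The squares of the two brackets pair with $h$ to $2(b_{r+2}-b_r)$ and $2(b_{r+4}-b_r)$, and their product to $2(b_{r+3}-b_{r+1})$. With $B_j=b_{r+j}/b_r$,
\begin{equation}\label{eq:quad}
\langle g^2,h\rangle=2b_r\bigl[\alpha^2(B_2-1)+2\alpha\beta(B_3-B_1)+\beta^2(B_4-1)\bigr].
\end{equation}
From \eqref{eq:bk},
\[
B_j=\frac{r+1-j}{r+1}\cdot\frac{(r+j)!\,(r-j)!}{r!^2}=\frac{r+1-j}{r+1}\prod_{i=1}^j\frac{r+i}{r+1-i},
\]
so $B_1=1$ and
\[
B_2=\frac{r+2}r,\qquad B_3=\frac{(r+2)(r+3)}{r(r-1)},\qquad B_4=\frac{(r+2)(r+3)(r+4)}{r(r-1)(r-2)},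
\]
\[
B_2-1=\frac2r,\qquad B_3-B_1=\frac{6(r+1)}{r(r-1)},\qquad B_4-1=\frac{12(r^2+2r+2)}{r(r-1)(r-2)} .
\]
The quadratic form in \eqref{eq:quad} has determinant
\begin{align*}
(B_2-1)(B_4-1)-(B_3-B_1)^2
&=\frac{12}{r^2(r-1)}\Bigl[\frac{2(r^2+2r+2)}{r-2}-\frac{3(r+1)^2}{r-1}\Bigr]\\
&=\frac{12\,(-r^3+2r^2+9r+2)}{r^2(r-1)^2(r-2)},
\end{align*}
because $2(r^2+2r+2)(r-1)=2r^3+2r^2-4$ and $3(r+1)^2(r-2)=3r^3-9r-6$. For $r\ge6$ we have $r^3-2r^2=r^2(r-2)\ge4r^2\ge24r>9r+2$. So the determinant is negative, and suitable $\alpha,\beta$ make $\langle g^2,h\rangle<0$.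

\begin{proof}[Proof of Theorems \ref{thm:odd} and \ref{thm:class}]
Let $d\ge7$ be odd. By Lemma~\ref{lem:anti} and the choice of $g$, the form $h$ is not a sum of forms \eqref{eq:types}. By Lemma~\ref{lem:face}, $f_d\notin K_d$. Proposition~\ref{prop:dual} gives the convex form $p$ of Theorem~\ref{thm:odd} and $A_d^*>1$. The remaining cases of Theorem~\ref{thm:class} are Sections~\ref{sec:small} and~\ref{sec:even}.
\end{proof}

\begin{remark}
As $r\to\infty$, the numbers $r(B_2-1)$, $r(B_3-B_1)$, $r(B_4-1)$ tend to $2,6,12$, and $2\cdot12<6^2$: this is why two parameters suffice for large $d$. To first order, $B_j\approx1+j^2/r-j/r$. The smooth part $j^2/r$ alone would give the degenerate values $4,8,16$; the term $-j/r$, which makes the determinant negative, comes from the corner of the numerator of $b_k$ in \eqref{eq:bk} at $k=r$. For $r=4$ the determinant has numerator $12\cdot6>0$, in agreement with $A_5^*=1$.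
\end{remark}

\section{The upper bound}\label{sec:upper}

Set
\[
\lambda=\frac2\pi\int_{\mathbb R}\frac{\log(1+|x|)}{1+x^2}\,dx .
\]
The substitution $x=\tan\theta$ and the identity $1+\tan(\frac\pi4-\theta)=2/(1+\tan\theta)$ give $\int_0^1\frac{\log(1+x)}{1+x^2}dx=\frac\pi8\log2$. Expanding $1/(1+x^2)$ gives $\int_0^1\frac{\log x}{1+x^2}dx=-G$. With $x\mapsto1/x$ we get
\[
\int_1^\infty\frac{\log(1+x)}{1+x^2}dx=\int_0^1\frac{\log(1+x)-\log x}{1+x^2}dx=\frac\pi8\log2+G .
\]
Hence
\begin{equation}\label{eq:lambda}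
\lambda=\log2+\frac{4G}\pi,\qquad\frac{e^\lambda}4=\kappa .
\end{equation}

We use the Poisson formula for logarithms: if $\operatorname{Im}a\le0$ and $z=x+iy$ with $y>0$, then
\begin{equation}\label{eq:poisson}
\log|z-a|=\frac1\pi\int_{\mathbb R}\frac{y\log|\tau-a|}{(x-\tau)^2+y^2}\,d\tau .
\end{equation}
To prove it for $\operatorname{Im}a<0$, take a holomorphic branch of $\log(w-a)$ on a neighborhood of the closed upper half-plane. Since $(x-\tau)^2+y^2=(\tau-z)(\tau-\bar z)$, closing the contour by a large upper half-circle of radius $R$ (whose contribution is $O(R^{-1}\log R)$) and taking the residue at $z$ gives the formula with $\log(\cdot-a)$ in place of $\log|\cdot-a|$; take real parts. For real $a$ replace $a$ by $a-i\varepsilon$ and let $\varepsilon\downarrow0$, using monotone convergence.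

\begin{proposition}\label{prop:upper}
For every $d\ge1$, $A_d^*\le e^{d\lambda}/\binom{2d}d\le2\sqrt d\,\kappa^d$.
\end{proposition}

\begin{proof}
Restricting to $(s,t)\mapsto p(sx+ty)$, it suffices to show $\binom{2d}da_d\le e^{d\lambda}\sqrt{a_0a_{2d}}$ for $p\in\mathcal C_{2,2d}$. Adding $\varepsilon(s^{2d}+t^{2d})$ and letting $\varepsilon\to0$, we may assume $a_0,a_{2d}>0$; this does not change $a_d$. Scaling $s$ and $t$ multiplies both sides by the same factor, so we may assume $a_0=a_{2d}=1$, that is, $p(\pm e_1)=p(\pm e_2)=1$. For $(s,t)\ne0$ and $\theta=|s|/(|s|+|t|)$ we have $(s,t)=(|s|+|t|)\bigl(\theta(\pm1,0)+(1-\theta)(0,\pm1)\bigr)$, and convexity gives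
\begin{equation}\label{eq:growth}
0\le p(s,t)\le(|s|+|t|)^{2d}.
\end{equation}
From here on we use only \eqref{eq:growth} and $a_{2d}=1$. Let $q(z)=p(z,1)$, a real monic polynomial of degree $2d$ with $|q(\tau)|\le(1+|\tau|)^{2d}$ for real $\tau$. We bound $q$ on the unit circle. For $z=x+iy$, $y>0$,
\begin{equation}\label{eq:jensen}
\log|q(z)|\le\frac1\pi\int_{\mathbb R}\frac{y\log|q(\tau)|}{(x-\tau)^2+y^2}\,d\tau .
\end{equation}
Indeed, for a linear factor $z-a$ of $q$ with $\operatorname{Im}a\le0$ equality holds by \eqref{eq:poisson}. If $\operatorname{Im}a>0$, then $|z-a|\le|z-\bar a|$, while $|\tau-a|=|\tau-\bar a|$ for real $\tau$, so \eqref{eq:poisson} for $\bar a$ gives the inequality. For $z=e^{i\theta}$, $0<\theta<\pi$, we obtain $\log|q(e^{i\theta})|\le2dF(\theta)$ with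
\[
F(\theta)=\frac{\sin\theta}\pi\int_{\mathbb R}\frac{\log(1+|\tau|)}{1-2\tau\cos\theta+\tau^2}\,d\tau .
\]

We claim that $F$ is largest at $\theta=\pi/2$. Combining $\pm\tau$ replaces the fraction $1/(1-2\tau\cos\theta+\tau^2)$ by
\[
\frac{2(1+\tau^2)}{(1+\tau^2)^2-4\tau^2\cos^2\theta}\qquad\text{on }\tau>0 .
\]
Put $\tau=e^u$. Then $1+\tau^2=2e^u\cosh u$, the denominator is $4e^{2u}(\cosh^2u-\cos^2\theta)=4e^{2u}(\sinh^2u+\sin^2\theta)$, and $d\tau=e^udu$. Hence
\[
F(\theta)=\frac1\pi\int_{\mathbb R}\log(1+e^u)\,\frac{\sin\theta\cosh u}{\sinh^2u+\sin^2\theta}\,du .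
\]
The kernel is even in $u$, and $\log(1+e^u)=\frac u2+\log(2\cosh\frac u2)$ has even part $\log(2\cosh\frac u2)$. Substituting $\sinh u=\xi\sin\theta$,
\[
F(\theta)=\frac1\pi\int_{\mathbb R}\log\Bigl(2\cosh\bigl(\tfrac12\operatorname{arsinh}(\xi\sin\theta)\bigr)\Bigr)\frac{d\xi}{1+\xi^2}.
\]
This increases with $\sin\theta$, and the logarithm is at least $\log2$, so $\log2\le F(\theta)\le F(\pi/2)=\lambda/2$. Thus $|q(e^{i\theta})|\le e^{d\lambda}$ for $0<\theta<\pi$, and for $-\pi<\theta<0$ because $|q(\bar z)|=|q(z)|$. Also $|q(\pm1)|\le2^{2d}\le e^{d\lambda}$. Since $\binom{2d}da_d$ is the coefficient of $z^d$ in $q$, Cauchy's estimate on $|z|=1$ gives $\binom{2d}da_d\le e^{d\lambda}$.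

Finally, $(2j-1)^2\ge4j(j-1)$ gives
\[
\Bigl(4^{-d}\tbinom{2d}d\Bigr)^2=\prod_{j=1}^d\Bigl(\frac{2j-1}{2j}\Bigr)^2\ge\frac14\prod_{j=2}^d\frac{j-1}j=\frac1{4d},
\]
so $\binom{2d}d\ge4^d/(2\sqrt d)$. The last bound follows by \eqref{eq:lambda}.
\end{proof}

Since $e^{d\lambda}=2^de^{4Gd/\pi}$, this is the upper bound of Theorem~\ref{thm:growth}.

\section{From a growth bound back to convexity}\label{sec:convexify}

From now on $c,C>0$ denote absolute constants that may change from line to line. Write $\|(s,t)\|=|s|+|t|$, and for $q\in H_{2,2d}$ let $a_d(q)=Q_q(e_1,e_2)$. After the normalization, the upper bound used convexity only through \eqref{eq:growth}. The next proposition shows that at most a power of $d$ is lost in this way: a form that satisfies a growth bound but need not be convex still gives a lower bound for $A_d^*$.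

\begin{proposition}\label{prop:convexify}
Let $d\ge2$, $L\ge1$, and let $q\in H_{2,2d}$ satisfy $|q|\le L\|\cdot\|^{2d}$ on $\mathbb R^2$. Then $A_d^*\ge c\,d^{-6}L^{-1}|a_d(q)|$.
\end{proposition}

The idea is to add a small multiple of $q$ to a fixed convex form $p_1$. This works if the Hessian of $q$ is not much larger than that of $p_1$, while $p_1(e_1)$, $p_1(e_2)$ and $Q_{p_1}(e_1,e_2)$ stay bounded.

\begin{proof}
Let $D=2d$.

\emph{The Hessian of $q$.} Let $\|z\|=\|w\|=1$. The polynomial $x\mapsto q(z+xw)$ has degree at most $D$ and absolute value at most $L(1+\frac1D)^D\le eL$ for $|x|\le\frac1D$. Markov's inequality states that a polynomial $\phi$ of degree at most $D$ satisfies $\max_{[-\rho,\rho]}|\phi'|\le\frac{D^2}\rho\max_{[-\rho,\rho]}|\phi|$. Applying it twice with $\rho=\frac1D$ and evaluating at $x=0$ gives $|w^T\nabla^2q(z)w|\le eD^6L$. By homogeneity, for all $z,w$,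
\[
|w^T\nabla^2q(z)w|\le eD^6L\,\|z\|^{D-2}\|w\|^2 .
\]

\emph{The form $p_1$.} Put $S=s+t$, $T=s-t$; then $\|(s,t)\|=\max(|S|,|T|)$. A first attempt would be $S^D+T^D$, but its Hessian degenerates where $S=0$ or $T=0$. We repair this at bounded cost by
\[
p_1=n_1^d+n_2^d,\qquad n_1=S^2+\tfrac1dT^2,\quad n_2=T^2+\tfrac1dS^2 .
\]
In the coordinates $(S,T)$,
\begin{align*}
\nabla^2n_1^d&=d\,n_1^{d-1}\nabla^2n_1+d(d-1)n_1^{d-2}\nabla n_1\nabla n_1^T\\
&\succeq d\,n_1^{d-1}\nabla^2n_1=2n_1^{d-1}\operatorname{diag}(d,1)\succeq2n_1^{d-1}I,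
\end{align*}
and with $S$ and $T$ exchanged, $\nabla^2n_2^d\succeq2n_2^{d-1}I$. At $z=(s,t)$ we have $n_1\ge\|z\|^2$ if $|S|\ge|T|$, and $n_2\ge\|z\|^2$ otherwise. A direction $w$ has squared Euclidean length at least $\|w\|^2$ in the coordinates $(S,T)$. Hence
\[
w^T\nabla^2p_1(z)w\ge2\|z\|^{D-2}\|w\|^2 .
\]

\emph{The combination.} Let $\varepsilon=\frac2{eD^6L}$, so that both forms $p=p_1\pm\varepsilon q$ are convex. At $e_1$ and $e_2$ we have $|S|=|T|=1$, so $p_1(e_i)=2(1+\frac1d)^d\le2e$ and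
\[
p(e_i)\le2e+\varepsilon L\le2e+1\le7 .
\]
For a monomial $S^{2d-2m}T^{2m}$, the polarization at $d$ copies of $e_1$ and $d$ copies of $e_2$ is an average over permutations of products of values $S(e_i),T(e_i)=\pm1$, so its absolute value is at most $1$. The coefficients of $p_1$ in these monomials are nonnegative with sum $2(1+\frac1d)^d$; hence $|Q_{p_1}(e_1,e_2)|\le2e$. Put $X=\varepsilon|a_d(q)|$ and choose the sign so that $Q_p(e_1,e_2)=Q_{p_1}(e_1,e_2)+X\ge X-2e$. Then $X-2e\le A_d^*\sqrt{p(e_1)p(e_2)}\le7A_d^*$. Adding $2e\le2eA_d^*$, we get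
\[
A_d^*\ge\frac X{7+2e}=\frac{2\,|a_d(q)|}{(7+2e)\,e\,(2d)^6L}.\qedhere
\]
\end{proof}

\section{The equilibrium measure}\label{sec:equil}

We now look for forms $q$ for which the estimates in the proof of Proposition~\ref{prop:upper} are nearly sharp. Before Cauchy's estimate there are two possible losses. In \eqref{eq:jensen} there is equality if all zeros of $q(z,1)$ are real. The other loss is in $|q(\tau,1)|\le(1+|\tau|)^{2d}$ for real $\tau$. This suggests taking real zeros whose distribution approximates a probability measure $\mu$ with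
\begin{equation}\label{eq:mu}
\int\log|x-t|\,d\mu(t)=\log(1+|x|)\qquad(x\in\mathbb R\setminus\{0\}).
\end{equation}
We shall see that the even probability measure with density $\frac2{\pi^2}\,\frac{\log|t|}{t^2-1}$ has this property. It is convenient to use $\tau=\log|t|$. Let
\[
k(\tau)=\frac\tau{\sinh\tau},\quad k(0)=1,\qquad d\nu=\frac2{\pi^2}k(\tau)\,d\tau .
\]
The function $k$ is even and smooth with $0<k\le1$; both $k$ and $k'$ decay exponentially, and $k(\tau)\le Ce^{-|\tau|/2}$. Since $\int_{\mathbb R}k=4\sum_{j\ge0}\int_0^\infty\tau e^{-(2j+1)\tau}d\tau=4\sum_{j\ge0}(2j+1)^{-2}=\frac{\pi^2}2$, $\nu$ is an even probability measure on $\mathbb R$.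

\begin{lemma}\label{lem:equil}
$\displaystyle\int\log|2\sinh(u-\tau)|\,d\nu(\tau)=2\log\bigl(2\cosh\tfrac u2\bigr)$ for all $u\in\mathbb R$.
\end{lemma}

\begin{proof}
Let $J(u)=\int\log|2\sinh(u-\tau)|k(\tau)d\tau=\int\log|2\sinh\sigma|\,k(u-\sigma)d\sigma$. We compute $J'$ by a contour shift. The logarithm is locally integrable with linear growth, so $J$ is $C^1$ and $J'(u)=\int\log|2\sinh\sigma|\,k'(u-\sigma)d\sigma$. Integrating by parts over $|\sigma|>\varepsilon$, the boundary terms at $\pm\varepsilon$ together are $O\bigl(|\log\varepsilon|\cdot|k(u+\varepsilon)-k(u-\varepsilon)|\bigr)\to0$, so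
\[
J'(u)=\mathrm{PV}\!\int_{\mathbb R}\coth(u-\tau)\,\frac\tau{\sinh\tau}\,d\tau .
\]
Let $u\ne0$. We shift the contour by $i\pi$. Both $\coth(u-\tau)$ and, up to sign, $\sinh\tau$ are $i\pi$-periodic. So we need a linear function $P$ with $P(\tau)+P(\tau+i\pi)=\tau$, namely $P(\tau)=\frac\tau2-\frac{i\pi}4$. Put $\varphi(\tau)=\coth(u-\tau)P(\tau)/\sinh\tau$. Then $\varphi(\tau)-\varphi(\tau+i\pi)=\coth(u-\tau)\,\tau/\sinh\tau$, hence
\[
J'(u)=\mathrm{PV}\!\int_{\mathbb R}\varphi-\mathrm{PV}\!\int_{\mathbb R+i\pi}\varphi .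
\]
In $0\le\operatorname{Im}\tau\le\pi$ the only poles of $\varphi$ are the simple boundary poles $u,\ 0,\ u+i\pi,\ i\pi$, with residues
\[
-\frac{P(u)}{\sinh u},\qquad P(0)\coth u,\qquad\frac{P(u+i\pi)}{\sinh u},\qquad-P(i\pi)\coth u .
\]
On vertical segments $\operatorname{Re}\tau=\pm R$ we have $\varphi=O(Re^{-R})$. Boundary poles count half, so
\[
J'(u)=\pi i\Bigl(\frac{i\pi}{2\sinh u}-\frac{i\pi}2\coth u\Bigr)=\frac{\pi^2}2\cdot\frac{\cosh u-1}{\sinh u}=\frac{\pi^2}2\tanh\frac u2 .
\]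
By continuity of $J'$ this also holds at $u=0$. Therefore $J(u)=\pi^2\log(2\cosh\frac u2)+\mathrm{const}$. To find the constant, let $u\to\infty$. From $|2\sinh\sigma|=e^\sigma|1-e^{-2\sigma}|$ and $\int\tau k(\tau)d\tau=0$,
\[
J(u)-\frac{\pi^2}2u=\int_{\mathbb R}\log|1-e^{-2\sigma}|\,k(u-\sigma)\,d\sigma .
\]
Since $k(u-\sigma)\le Ce^{-|u-\sigma|/2}\le Ce^{-u/2}e^{\sigma/2}$, the right side is at most $Ce^{-u/2}\int\bigl|\log|1-e^{-2\sigma}|\bigr|e^{\sigma/2}d\sigma$ in absolute value. This integral converges: the logarithm is locally integrable, $O(e^{-2\sigma})$ at $+\infty$ and $O(|\sigma|)$ at $-\infty$. So $J(u)-\frac{\pi^2}2u\to0$. Also $\pi^2\log(2\cosh\frac u2)-\frac{\pi^2}2u\to0$. Hence the constant is $0$, and multiplication by $2/\pi^2$ gives the lemma.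
\end{proof}

\begin{lemma}\label{lem:lambda}
$\displaystyle\int\log(2\cosh\tau)\,d\nu(\tau)=\lambda$.
\end{lemma}

\begin{proof}
Let $\mu$ be the even probability measure on $\mathbb R$ such that the image of $2\mu|_{(0,\infty)}$ under $\log$ is $\nu$. For $x=e^u$, by evenness of $\mu$ and Lemma~\ref{lem:equil},
\begin{align*}
\int\log|x-t|\,d\mu(t)&=\int_{(0,\infty)}\log|x^2-t^2|\,d\mu(t)=\frac12\int\log|e^{2u}-e^{2\tau}|\,d\nu(\tau)\\
&=\frac12\int\bigl(u+\tau+\log|2\sinh(u-\tau)|\bigr)d\nu(\tau)=\frac u2+\log\bigl(2\cosh\tfrac u2\bigr)=\log(1+x).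
\end{align*}
By evenness this proves \eqref{eq:mu}. Since $\int\tau\,d\nu=0$,
\[
\int\log(2\cosh\tau)\,d\nu=\int\log(1+e^{2\tau})\,d\nu=\int\log(1+t^2)\,d\mu(t)=2\int\log|i-t|\,d\mu(t).
\]
By \eqref{eq:poisson} at $z=i$ with $a=t$, and by Fubini and \eqref{eq:mu}, this equals
\[
\frac2\pi\int_{\mathbb R}\frac1{1+x^2}\int\log|x-t|\,d\mu(t)\,dx=\frac2\pi\int_{\mathbb R}\frac{\log(1+|x|)}{1+x^2}\,dx=\lambda .
\]
Fubini applies because $\bigl|\log|x-t|\bigr|\le\log(1+|x|)+\log(1+|t|)+\log^-|x-t|$, where $\log^-=\max(0,-\log)$, $\int\log^-|x-t|\,dx=2$ for every $t$, and $\int\log(1+|t|)\,d\mu<\infty$.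
\end{proof}

\section{Forms with equidistributed real zeros}\label{sec:zeros}

Let $N\ge2$ be even. We place zeros at quantiles of $\nu$: let $\tau_1<\dots<\tau_N$ be defined by $\nu(-\infty,\tau_j]=\frac{j-1/2}N$, and put $x_j=e^{\tau_j}$,
\[
R_N(s,t)=\prod_{j=1}^N(s^2-x_j^2t^2)\in H_{2,2N}.
\]
As $\nu$ is even, $\tau_{N+1-j}=-\tau_j$; in particular $\sum_j\tau_j=0$. From $\frac1{2N}=\nu(\tau_N,\infty)\le Ce^{-\tau_N/2}$ we get $\tau_N\le2\log N+C$.

\begin{proposition}\label{prop:RN}
For all even $N\ge2$: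
\begin{enumerate}
\item[(i)] $|R_N(s,t)|\le CN^C(|s|+|t|)^{2N}$ on $\mathbb R^2$;
\item[(ii)] $\prod_{j=1}^N(1+x_j^2)\ge cN^{-C}e^{N\lambda}$;
\item[(iii)] the coefficient of $s^Nt^N$ in $R_N$ has absolute value at least $\frac1{N+1}\prod_j(1+x_j^2)$.
\end{enumerate}
\end{proposition}

Here $\prod_j(1+x_j^2)=|R_N(i,1)|$ is the value at $z=i$, the point where the function $F$ of Section~\ref{sec:upper} is largest; (iii) says that Cauchy's estimate loses little.

\begin{proof}
\emph{(i)} By homogeneity, evenness in $s$ and $t$, and continuity we may take $t=1$, $s=e^u$. Let $g_u(\tau)=\log|2\sinh(u-\tau)|$. As $e^{2u}-e^{2\tau}=2e^{u+\tau}\sinh(u-\tau)$ and $\sum\tau_j=0$, we have $\log|R_N(e^u,1)|=Nu+\sum_jg_u(\tau_j)$, while $2N\log(1+e^u)=Nu+2N\log(2\cosh\frac u2)$. So we have to show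
\begin{equation}\label{eq:goal}
\sum_jg_u(\tau_j)\le2N\log\bigl(2\cosh\tfrac u2\bigr)+C\log N+C .
\end{equation}
Note that $g_u(\tau)\le|u-\tau|$, because $|2\sinh\sigma|\le e^{|\sigma|}$.

If $|u|\ge\tau_N$, the numbers $u-\tau_j$ have weakly the same sign, so $\sum_jg_u(\tau_j)\le\sum_j|u-\tau_j|=N|u|\le2N\log(2\cosh\frac u2)$.

Let $|u|<\tau_N$ and choose $k$ with $\tau_k\le u<\tau_{k+1}$, $1\le k\le N-1$. By Lemma~\ref{lem:equil} the right side of \eqref{eq:goal} is $N\int g_u\,d\nu$ up to the error terms, so we compare a sum with an integral. The function $g_u$ decreases on $(-\infty,u)$ and increases on $(u,\infty)$, and $\nu(\tau_{j-1},\tau_j)=\frac1N$. Comparing each point with the interval on its far side from the singularity $u$,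
\[
g_u(\tau_j)\le N\!\int_{\tau_{j-1}}^{\tau_j}\!g_u\,d\nu\quad(2\le j\le k),\qquad g_u(\tau_j)\le N\!\int_{\tau_j}^{\tau_{j+1}}\!g_u\,d\nu\quad(k+1\le j\le N-1).
\]
For the two remaining indices, $g_u(\tau_1),g_u(\tau_N)\le2\tau_N$. The intervals used have union $E=[\tau_1,\tau_k]\cup[\tau_{k+1},\tau_N]$ up to null sets, with $\nu(E^c)=\frac2N$. With $g_u^-=\max(0,-g_u)$,
\[
\sum_jg_u(\tau_j)\le N\int_Eg_u\,d\nu+4\tau_N\le N\int g_u\,d\nu+N\int_{E^c}g_u^-\,d\nu+4\tau_N .
\]
Since $|2\sinh\sigma|\ge2|\sigma|$, we have $g_u^-(\tau)\le\log^-(2|u-\tau|)$. On $|u-\tau|\ge\frac1N$ this is at most $\log N$; on $|u-\tau|<\frac1N\le\frac12$ it is at most $\log\frac1{|u-\tau|}$. As $\nu$ has density at most $1$,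
\[
\int_{E^c}g_u^-\,d\nu\le\frac2N\log N+2\int_0^{1/N}\log\frac1\sigma\,d\sigma=\frac{4\log N+2}N .
\]
With Lemma~\ref{lem:equil} and $\tau_N\le2\log N+C$, \eqref{eq:goal} follows.

\emph{(ii)} Let $\ell(\tau)=\log(2\cosh\tau)$, which is even, positive, and increasing on $[0,\infty)$. Since $1+e^{2\tau}=2e^\tau\cosh\tau$,
\[
\log\prod_j(1+x_j^2)=\sum_j\bigl(\tau_j+\ell(\tau_j)\bigr)=2\sum_{j>N/2}\ell(\tau_j).
\]
For $j\ge\frac N2+2$ monotonicity gives $\ell(\tau_j)\ge N\int_{\tau_{j-1}}^{\tau_j}\ell\,d\nu$. For $j=\frac N2+1$ we have $\nu(0,\tau_j)=\frac1{2N}$, so $\ell(\tau_j)\ge N\int_0^{\tau_j}\ell\,d\nu$. Summing, and using Lemma~\ref{lem:lambda},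
\[
2\sum_{j>N/2}\ell(\tau_j)\ge2N\int_0^{\tau_N}\ell\,d\nu=N\lambda-2N\int_{\tau_N}^\infty\ell\,d\nu .
\]
It remains to bound the last integral term by $C\log N+C$. For $\tau\ge0$ we have $\ell(\tau)\le\tau+1$. Let $T=4\log N$. Since $\nu(\tau_N,\infty)=\frac1{2N}$ and $\tau+1\le(T+1)+(\tau+1)\mathbf 1_{\tau>T}$,
\[
2N\int_{\tau_N}^\infty\ell\,d\nu\le T+1+2N\int_T^\infty(\tau+1)\,d\nu\le T+1+CN(T+1)e^{-T/2}\le C\log N+C,
\]
where we used $k(\tau)\le Ce^{-\tau/2}$ and $e^{-T/2}=N^{-2}$.

\emph{(iii)} We have $R_N=\sum_{k=0}^N(-1)^kE_ks^{2N-2k}t^{2k}$ with $E_k$ the $k$-th elementary symmetric function of $x_1^2,\dots,x_N^2$. Since $N$ is even, the coefficient in question is $\pm E_{N/2}$. Since $x_jx_{N+1-j}=1$, the set of the $x_j^2$ is invariant under inversion and their product is $1$, so $E_k=E_{N-k}$. Newton's inequalities say that $E_k/\binom Nk$ is log-concave in $k$; as $\binom Nk$ is log-concave, so is the positive sequence $E_k$. A symmetric log-concave positive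 sequence is largest in the middle, so $E_{N/2}\ge\frac1{N+1}\sum_kE_k=\frac1{N+1}\prod_j(1+x_j^2)$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:growth}]
The upper bound is Proposition~\ref{prop:upper}. Let $d\ge2$, and put $q=R_d$ if $d$ is even, $q=st\,R_{d-1}$ if $d$ is odd; let $N=d$ or $N=d-1$ accordingly. Then $q\in H_{2,2d}$. By Proposition~\ref{prop:RN}(i) and $|st|\le\|(s,t)\|^2$, we have $|q|\le L\|\cdot\|^{2d}$ with some $1\le L\le Cd^C$. The coefficient of $s^dt^d$ in $q$ is that of $s^Nt^N$ in $R_N$. Since $N\ge d-1$, parts (ii) and (iii), the bound $\binom{2d}d\le4^d$, and \eqref{eq:lambda} give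
\[
|a_d(q)|\ge\frac{c\,d^{-C}e^{N\lambda}}{\binom{2d}d}\ge c\,d^{-C}\Bigl(\frac{e^\lambda}4\Bigr)^d=c\,d^{-C}\kappa^d .
\]
Proposition~\ref{prop:convexify} yields $A_d^*\ge c\,d^{-6}L^{-1}|a_d(q)|\ge c\,d^{-C}\kappa^d$. Taking $d$-th roots in the two bounds gives $(A_d^*)^{1/d}\to\kappa$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{handout} ``Algebra Beritseminar'', \url{http://www.math.uni-konstanz.de/~infusino/BerichtseminarSS2020/Schick-Handout.pdf}
\end{thebibliography}

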